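\title{A sharp integral inequality for polynomials with positive coefficients}

\begin{abstract}
Let $p(x)=\sum_{k=0}^n a_kx^k$ have positive coefficients. We prove that
\[
\int_0^\infty p(x)^{-2/n}\,dx\;\cdot\;\sum_{k=1}^n k\,\frac{a_k}{a_{k-1}}\;\ge\;\frac{n(n+1)}{2}\,a_0^{-2/n},
\]
with equality exactly when $p=a_0(1+cx)^n$ for some $c>0$. This proves a conjecture on palindromic polynomials and shows that the palindromic condition is not needed for the inequality. The proof combines the Cauchy--Schwarz inequality with an exact identity that writes $\sum_k k\,a_k/a_{k-1}$ as a multiple of $\int_0^\infty (p'/p)^2\,dx$ plus explicit squares. We also give an exact formula for the deficit, show that the minimum in the palindromic problem is nondegenerate, and show that the weights $k$ are forced up to a common factor.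
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Two scales of a polynomial}
We say that a polynomial $p(x)=\sum_{k=0}^n a_kx^k$ of degree $n\ge1$ has \emph{positive coefficients} if $a_0,\dots,a_n>0$. To such a polynomial we attach the numbers
\[
G(p)=\int_0^\infty p(x)^{-2/n}\,dx,\qquad R(p)=\sum_{k=1}^n k\,\frac{a_k}{a_{k-1}} .
\]
The integral converges, because the integrand is continuous on $[0,\infty)$ and is $O(x^{-2})$ as $x\to\infty$.

Both numbers measure the scale on which $p$ grows. Replacing $p(x)$ by $p(cx)$ with $c>0$ divides $G$ by $c$ and multiplies $R$ by $c$, so $G$ behaves like a length and $R$ like the inverse of a length. Replacing $p$ by $\lambda p$ with $\lambda>0$ multiplies $G$ by $\lambda^{-2/n}$ and does not change $R$. The product $a_0^{2/n}G(p)R(p)$ is therefore invariant under both operations, and it is natural to ask how small it can be. On the orbit of $(1+x)^n$ everything is explicit: if $p=a_0(1+cx)^n$, then $a_k=a_0\binom nk c^k$, and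
\begin{equation}\label{eq:binomial}
G(p)=a_0^{-2/n}\int_0^\infty\frac{dx}{(1+cx)^2}=\frac{a_0^{-2/n}}{c},\qquad k\,\frac{a_k}{a_{k-1}}=c\,(n-k+1),\qquad R(p)=\frac{c\,n(n+1)}{2}.
\end{equation}
The invariant product equals $n(n+1)/2$ there. For $n=1$ every polynomial with positive coefficients lies on this orbit, so the first real question arises for $n=2$.

\subsection*{The palindromic problem}
Let $n\ge2$ and $m=\lfloor n/2\rfloor$. For $\alpha=(\alpha_1,\dots,\alpha_m)\in(0,\infty)^m$ let $p_\alpha=\sum_{k=0}^na_kx^k$ be the palindromic polynomial with $a_0=a_n=1$, with $a_k=\alpha_k$ for $1\le k\le m$, and with $a_k=a_{n-k}$ for all $k$. Thus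
\[
p_\alpha=1+\alpha_1x+\dots+\alpha_mx^m+\dots+\alpha_1x^{n-1}+x^n,
\]
where $\alpha_m$ appears once if $n=2m$ and twice if $n=2m+1$. For instance, $R(p_\alpha)=\alpha_1+2/\alpha_1$ for $n=2$ and $R(p_\alpha)=\alpha_1+2+3/\alpha_1$ for $n=3$. Put
\[
\Phi_n(\alpha)=G(p_\alpha)-\frac{n(n+1)}{2R(p_\alpha)},\qquad \beta=\Big(\binom n1,\dots,\binom nm\Big).
\]
Then $p_\beta=(1+x)^n$, and $\Phi_n(\beta)=0$ by \eqref{eq:binomial}. Conjecture~6 of \cite{source} asserts that for each $n\ge2$ the function $\Phi_n$ has a global minimum at $\beta$, in the sense that it is positive at every other point of $(0,\infty)^m$.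

\begin{example}\label{ex:closed}
For $n=2$ the integral is elementary. Let $p=1+\alpha x+x^2$. If $\alpha=2\cos\theta$ with $0<\theta<\pi$, then $p=(x+\cos\theta)^2+\sin^2\theta$ and
\[
G(p)=\frac1{\sin\theta}\Big[\arctan\frac{x+\cos\theta}{\sin\theta}\Big]_0^\infty=\frac{\theta}{\sin\theta}.
\]
For $0<\theta<\pi/2$ we have $R(p)=2\cos\theta+1/\cos\theta=(2+\cos2\theta)/\cos\theta$, so that
\[
\Phi_2(\alpha)=\frac{g(2\theta)}{2\sin\theta},\qquad g(\varphi)=\varphi-\frac{3\sin\varphi}{2+\cos\varphi},\qquad g'(\varphi)=1-\frac{3(2\cos\varphi+1)}{(2+\cos\varphi)^2}=\Big(\frac{1-\cos\varphi}{2+\cos\varphi}\Big)^2 .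
\]
Since $g(0)=0$, this gives $\Phi_2>0$ on $(0,2)$. If $\alpha=2\cosh\tau$ with $\tau>0$, then $p=(x+e^\tau)(x+e^{-\tau})$, partial fractions give $G(p)=\tau/\sinh\tau$, and $2\sinh\tau\cdot\Phi_2(\alpha)=\psi-3\sinh\psi/(2+\cosh\psi)$ with $\psi=2\tau$. The right side vanishes at $\psi=0$ and has derivative $(1-\cosh\psi)^2/(2+\cosh\psi)^2$, so $\Phi_2>0$ on $(2,\infty)$ as well.
\end{example}

The example supports the conjecture, but it rests on a closed form for $G$. For general $n$ one might try a pointwise comparison instead: if $a_0=1$, $c=2R(p)/(n(n+1))$ and $p\le(1+cx)^n$ on $[0,\infty)$, then $G(p)\ge1/c$, which is the desired bound. This comparison already fails for $p=1+\alpha x+x^2$, where $c=(\alpha+2/\alpha)/3$. For $\alpha>2$ we have $\alpha>2c$, so $p>(1+cx)^2$ for small $x>0$. For $1<\alpha<2$ we have $c<1$, so $p>(1+cx)^2$ for large $x$. The inequality has to be proved after integration.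

\subsection*{Results}
The substitution $x\mapsto cx$ preserves the product $GR$ but destroys the palindromic symmetry. This suggests dropping the symmetry, and the inequality survives.

\begin{theorem}\label{thm:ineq}
Let $n\ge1$ and let $p=\sum_{k=0}^na_kx^k$ have positive coefficients. Then
\[
G(p)\,R(p)\ \ge\ \frac{n(n+1)}2\,a_0^{-2/n},
\]
with equality if and only if $p=a_0(1+cx)^n$ for some $c>0$.
\end{theorem}

\begin{corollary}\label{cor:conj}
For every $n\ge2$ we have $\Phi_n(\beta)=0$ and $\Phi_n>0$ on $(0,\infty)^m\setminus\{\beta\}$.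
\end{corollary}

The link between $G$ and $R$ is a third quantity. For a polynomial $f$ of degree $N$ with positive coefficients put
\[
I(f)=\int_0^\infty\Big(\frac{f'}{f}\Big)^2dx\quad(N\ge1),\qquad
D(f)=\int_0^\infty\Big(N\,\frac{f''}{f'}-(N-1)\,\frac{f'}{f}\Big)^2dx\quad(N\ge2).
\]
Both integrals converge, because $f'/f$ and $f''/f'$ are continuous on $[0,\infty)$ and $O(1/x)$ at infinity. The derivative $p^{(j)}$ of a polynomial $p$ of degree $n$ with positive coefficients has degree $n-j$ and positive coefficients, so $D(p^{(j)})$ is defined for $0\le j\le n-2$.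

\begin{theorem}\label{thm:identity}
Let $n\ge1$ and let $p$ be a polynomial of degree $n$ with positive coefficients. Then
\begin{equation}\label{eq:identity}
R(p)=\frac{n+1}{2n}\,I(p)+\Delta(p),\qquad \Delta(p):=\frac12\sum_{j=0}^{n-2}\frac{D(p^{(j)})}{(n-j)(n-j-1)}\ \ge\ 0 .
\end{equation}
\end{theorem}

For $n=1$ the sum is empty. For $n=3$ the identity reads $R(p)=\frac23I(p)+\frac1{12}D(p)+\frac14D(p')$.

Section~\ref{sec:cs} bounds $G$ below in terms of $I$. Sections~\ref{sec:two} and \ref{sec:induction} prove the identity, first in degree two and then in general, and Section~\ref{sec:main} combines the two steps. Section~\ref{sec:deficit} gives an exact formula for the deficit in Theorem~\ref{thm:ineq} and shows that $\beta$ is a nondegenerate minimum of $\Phi_n$. Section~\ref{sec:weights} shows that there is no reverse inequality and that the weights $k$ in $R$ are forced up to a common factor.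

\section{From $G$ to the logarithmic derivative}\label{sec:cs}

We use the Cauchy--Schwarz inequality in the following form. If $F$ and $H$ are continuous and square integrable on $[0,\infty)$, then $(\int_0^\infty FH)^2\le\int_0^\infty F^2\cdot\int_0^\infty H^2$; if equality holds and $F\not\equiv0$, then $H=\lambda F$ on $[0,\infty)$ for some constant $\lambda$.

Put $q=p^{1/n}$. Then $G(p)=\int_0^\infty q^{-2}dx$, and the expected extremals are the polynomials for which $q$ is an affine function. To bound $\int_0^\infty q^{-2}dx$ from below we pair $1/q$ with a function $H$ such that $\int_0^\infty H/q\,dx$ can be evaluated and such that $H$ is proportional to $1/q$ when $q$ is affine. The function $H=q'/q$ has both properties.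

\begin{lemma}\label{lem:cs}
Let $p=\sum_{k=0}^na_kx^k$ have positive coefficients, $n\ge1$. Then $G(p)\,I(p)\ge n^2a_0^{-2/n}$, with equality if and only if $p=a_0(1+cx)^n$ for some $c>0$.
\end{lemma}

\begin{proof}
We have $q'/q=p'/(np)$, $q(0)=a_0^{1/n}$, and $q(x)\to\infty$ as $x\to\infty$. Hence
\[
a_0^{-2/n}=\Big(\Big[-\frac1q\Big]_0^\infty\Big)^2=\Big(\int_0^\infty\frac1q\cdot\frac{q'}q\,dx\Big)^2\le\int_0^\infty\frac{dx}{q^2}\int_0^\infty\Big(\frac{q'}q\Big)^2dx=\frac{G(p)\,I(p)}{n^2}.
\]
If equality holds, then $q'/q=\lambda/q$ on $[0,\infty)$ for a constant $\lambda$. So $q'$ is constant and $q=a_0^{1/n}(1+cx)$ for some real $c$. Then $p=a_0(1+cx)^n$ on $[0,\infty)$, hence as polynomials, and the coefficient of $x$ gives $c=a_1/(na_0)>0$. Conversely, for $p=a_0(1+cx)^n$ we have $I(p)=\int_0^\infty n^2c^2(1+cx)^{-2}dx=n^2c$, and $G(p)=a_0^{-2/n}/c$ by \eqref{eq:binomial}.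
\end{proof}

The fractional power has disappeared. What remains is the bound $I(p)\le\frac{2n}{n+1}R(p)$, which follows from Theorem~\ref{thm:identity}.

\section{The boundary term and the case of degree two}\label{sec:two}

The difficulty is that $I(p)$ is an integral over the half-line, while $R(p)$ is built from the coefficients. The coefficients are values at the endpoint: $p^{(k)}(0)=k!\,a_k$, so
\[
k\,\frac{a_k}{a_{k-1}}=\frac{p^{(k)}(0)}{p^{(k-1)}(0)} .
\]
Thus $R(p)$ is the sum of the logarithmic derivatives at $0$ of $p,p',\dots,p^{(n-1)}$. In particular,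
\begin{equation}\label{eq:Rrec}
R(p)=\frac{p'(0)}{p(0)}+R(p')\qquad(n\ge2).
\end{equation}
This suggests comparing $I(p)$ with $I(p')$ and looking for $p'(0)/p(0)$ as a boundary term. The next lemma produces it.

\begin{lemma}\label{lem:expand}
Let $f$ be a polynomial of degree $N\ge2$ with positive coefficients, and put $h=f'/f$, $u=h'/h$. Then $h$ and $u$ are continuous and square integrable on $[0,\infty)$. With $K=\int_0^\infty u^2dx$, for every real $\lambda$,
\begin{equation}\label{eq:expand}
\int_0^\infty(h+\lambda u)^2dx=I(f)-2\lambda\,h(0)+\lambda^2K .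
\end{equation}
For $\lambda=1$ the left side is $I(f')$, and for $\lambda=N$ it is $D(f)$.
\end{lemma}

\begin{proof}
Since $f$ and $f'$ are positive on $[0,\infty)$, the function $h$ is positive and smooth there, and $u$ is defined and continuous. The logarithmic derivative of $f'=hf$ is
\begin{equation}\label{eq:logder}
\frac{f''}{f'}=h+u .
\end{equation}
Both $h$ and $f''/f'$ are $O(1/x)$ at infinity, so $u$ is $O(1/x)$ too, and $h,u$ are square integrable. The product $hu=h'$ is then integrable, and $\int_0^\infty h'\,dx=-h(0)$ because $h(x)\to0$ as $x\to\infty$. Expanding the square gives \eqref{eq:expand}. By \eqref{eq:logder}, $h+u=f''/f'$ and $h+Nu=Nf''/f'-(N-1)f'/f$, which are the functions squared in $I(f')$ and $D(f)$.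
\end{proof}

The value $\lambda=N$ is singled out by the extremals. For $f=A(1+cx)^N$ we have $h=Nc/(1+cx)$ and $u=-c/(1+cx)$, so $h+\lambda u$ vanishes exactly for $\lambda=N$. More precisely, let $q=f^{1/N}$. The logarithmic derivative of $q'=\frac1Nf^{1/N-1}f'$ is $f''/f'-\frac{N-1}Nf'/f$, so
\begin{equation}\label{eq:Dq}
D(f)=N^2\int_0^\infty\Big(\frac{q''}{q'}\Big)^2dx .
\end{equation}
The number $D(f)$ measures how far $f^{1/N}$ is from being affine.

\subsection*{Degree two}
Let $p=a_0+a_1x+a_2x^2$, with $h,u,K$ as in Lemma~\ref{lem:expand}. The first term of $R(p)=a_1/a_0+2a_2/a_1$ is $h(0)$. The second is an integral, because $p'$ is linear: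
\[
I(p')=\int_0^\infty\Big(\frac{2a_2}{a_1+2a_2x}\Big)^2dx=\frac{2a_2}{a_1}.
\]
By \eqref{eq:expand} with $\lambda=1$,
\[
R(p)=h(0)+I(p')=I(p)-h(0)+K .
\]
The target is $R(p)\ge\frac34I(p)$. Subtracting $\frac34I(p)$ leaves
\[
R(p)-\tfrac34I(p)=\tfrac14I(p)-h(0)+K=\tfrac14\big(I(p)-4h(0)+4K\big)=\tfrac14D(p),
\]
by \eqref{eq:expand} with $\lambda=2$. This is \eqref{eq:identity} for $n=2$. Neither $I(p)$ nor $K$ was computed: once the boundary term $h(0)$ is written as $-\int_0^\infty hu\,dx$, the remainder is the integral of a square.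

\begin{example}
Let $p=(1+x)(1+2x)=1+3x+2x^2$. Then $R(p)=3+\frac43=\frac{13}3$ and $G(p)=\big[\log\frac{1+2x}{1+x}\big]_0^\infty=\log2$. Since $p'/p=\frac1{1+x}+\frac2{1+2x}$, we get $I(p)=1+2+4G(p)=3+4\log2$. The bound $R\ge\frac34I$ says $\log2\le\frac{25}{36}=0.6944\ldots$, and Theorem~\ref{thm:ineq} says $\log2\ge\frac9{13}=0.6923\ldots$, while $\log2=0.6931\ldots$. There is little room in either estimate.
\end{example}

\section{The identity in every degree}\label{sec:induction}

For $f=(1+cx)^N$ we have $I(f)=N^2c$ and $R(f)=cN(N+1)/2$, so $\frac{N+1}{2N}I(f)$ is the multiple of $I(f)$ that agrees with $R(f)$ on the extremals. By \eqref{eq:Rrec}, passing from $f'$ to $f$ adds $f'(0)/f(0)$ to $R$. The next lemma says that the normalized integral obeys the same recursion up to a square.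

\begin{lemma}\label{lem:step}
Let $f$ be a polynomial of degree $N\ge2$ with positive coefficients. Then
\[
\frac{f'(0)}{f(0)}+\frac{N}{2(N-1)}\,I(f')=\frac{N+1}{2N}\,I(f)+\frac{D(f)}{2N(N-1)} .
\]
\end{lemma}

\begin{proof}
Use the notation of Lemma~\ref{lem:expand}, and insert $I(f')=I(f)-2h(0)+K$:
\begin{align*}
2h(0)+\frac N{N-1}I(f')-\frac{N+1}NI(f)
&=\Big(\frac N{N-1}-\frac{N+1}N\Big)I(f)-2\Big(\frac N{N-1}-1\Big)h(0)+\frac N{N-1}K\\
&=\frac{I(f)}{N(N-1)}-\frac{2h(0)}{N-1}+\frac{NK}{N-1}\\
&=\frac{I(f)-2Nh(0)+N^2K}{N(N-1)} .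
\end{align*}
The numerator is $D(f)$ by \eqref{eq:expand} with $\lambda=N$. Dividing by $2$ gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:identity}]
We use induction on $n$. For $p=a_0+a_1x$,
\[
I(p)=\int_0^\infty\frac{a_1^2\,dx}{(a_0+a_1x)^2}=\frac{a_1}{a_0}=R(p),
\]
which is \eqref{eq:identity} for $n=1$. Let $n\ge2$. The polynomial $p'$ has degree $n-1$ and positive coefficients. By \eqref{eq:Rrec}, the induction hypothesis for $p'$, and Lemma~\ref{lem:step},
\[
R(p)=\frac{p'(0)}{p(0)}+\frac{n}{2(n-1)}I(p')+\Delta(p')=\frac{n+1}{2n}I(p)+\frac{D(p)}{2n(n-1)}+\Delta(p').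
\]
The term $D(p)/(2n(n-1))$ is the contribution of $j=0$ to $\Delta(p)$. The term of index $i$ in $\Delta(p')$ involves $(p')^{(i)}=p^{(i+1)}$ and the denominator $(n-1-i)(n-2-i)$, so it is the term of index $j=i+1$ in $\Delta(p)$. Hence the last two summands add up to $\Delta(p)$. Finally $\Delta(p)\ge0$, because each $D(p^{(j)})$ is the integral of a square.
\end{proof}

\begin{remark}\label{rem:Delta}
We have $\Delta(p)=0$ if and only if $p=a_0(1+cx)^n$ for some $c>0$. For $n=1$ both statements always hold. For $n\ge2$, if $\Delta(p)=0$ then $D(p)=0$, and \eqref{eq:Dq} shows that $p^{1/n}$ is affine. Conversely, every derivative $p^{(j)}$ of $a_0(1+cx)^n$ is a multiple of $(1+cx)^{n-j}$, so every $D(p^{(j)})$ vanishes. Lemma~\ref{lem:cs} and the bound $R\ge\frac{n+1}{2n}I$ thus have the same cases of equality, which is why their combination is sharp.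
\end{remark}

\section{Proof of the inequality and of the conjecture}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:ineq}]
By Theorem~\ref{thm:identity} and Lemma~\ref{lem:cs},
\[
G(p)\,R(p)\ \ge\ \frac{n+1}{2n}\,G(p)\,I(p)\ \ge\ \frac{n(n+1)}2\,a_0^{-2/n}.
\]
If the two ends are equal, then equality holds in Lemma~\ref{lem:cs}, so $p=a_0(1+cx)^n$ with $c>0$. The converse is \eqref{eq:binomial}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
The polynomial $p_\alpha$ has positive coefficients and $a_0=1$, and $R(p_\alpha)>0$. Dividing the inequality of Theorem~\ref{thm:ineq} by $R(p_\alpha)$ gives $\Phi_n(\alpha)\ge0$, with equality if and only if $p_\alpha=(1+cx)^n$ for some $c>0$. The leading coefficient of $p_\alpha$ is $1$, so $c^n=1$ and $c=1$. Then $\alpha_k=\binom nk$ for $1\le k\le m$, that is, $\alpha=\beta$.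
\end{proof}

Of the palindromic structure, only $a_0=1$ and $a_n=1$ were used: the first fixes the constant, and the second selects one point on the curve of extremals $(1+cx)^n$.

\begin{remark}
Positivity of the coefficients is used through Lemma~\ref{lem:expand}, which is applied to each of $p,p',\dots,p^{(n-2)}$ and needs $f$ and $f'$ to have no zero on $[0,\infty)$. Positivity of $p$ alone is not enough. For $p=1+\alpha x+x^2$ with $-2<\alpha<0$ we have $p>0$ everywhere and $G(p)>0$, but $R(p)=\alpha+2/\alpha<0$, so the inequality of Theorem~\ref{thm:ineq} fails. Here $p''/p'$ has a pole at $x=-\alpha/2>0$, and $I(p')$ diverges.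
\end{remark}

\section{The deficit and the Hessian at the minimum}\label{sec:deficit}

The proof of Theorem~\ref{thm:ineq} discarded two nonnegative quantities, namely $\Delta(p)$ and the gap in the Cauchy--Schwarz inequality. Keeping both gives an identity.

\begin{proposition}\label{prop:deficit}
Let $n\ge1$ and let $p$ be a polynomial of degree $n$ with positive coefficients and $a_0=1$. Write $G,R,I,\Delta$ for the values at $p$. Then $R-\Delta>0$ and
\begin{equation}\label{eq:deficit}
G-\frac{n(n+1)}{2R}=\frac{n(n+1)}2\cdot\frac{\Delta}{R\,(R-\Delta)}+\int_0^\infty\Big(p^{-1/n}-\frac nI\,\frac{p'}p\Big)^2dx .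
\end{equation}
Both terms on the right are nonnegative. In particular, for $n\ge2$ and $\alpha\in(0,\infty)^m$,
\begin{equation}\label{eq:lower}
\Phi_n(\alpha)\ \ge\ \frac{n(n+1)}2\cdot\frac{\Delta(p_\alpha)}{R(p_\alpha)^2}.
\end{equation}
\end{proposition}

\begin{proof}
Since $p'/p>0$ on $[0,\infty)$, we have $I>0$, and $R-\Delta=\frac{n+1}{2n}I>0$ by \eqref{eq:identity}. Next, $\int_0^\infty p^{-1/n}\frac{p'}p\,dx=\big[-np^{-1/n}\big]_0^\infty=n$. Expanding the square,
\[
\int_0^\infty\Big(p^{-1/n}-\frac nI\,\frac{p'}p\Big)^2dx=G-\frac{2n^2}I+\frac{n^2}I=G-\frac{n^2}I=G-\frac{n(n+1)}{2(R-\Delta)} .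
\]
Now \eqref{eq:deficit} follows from $\frac1{R-\Delta}-\frac1R=\frac\Delta{R(R-\Delta)}$, and \eqref{eq:lower} follows from $0<R-\Delta\le R$.
\end{proof}

To speak of derivatives of $\Phi_n$ we need $G$ to be smooth in the coefficients. We recall the standard criterion. Let $U\subset\mathbb R^d$ be open, and let $F(a,x)$ be a function on $U\times[0,\infty)$ whose partial derivatives in $a$ of order at most $2$ exist and are continuous in $(a,x)$. Suppose that each point of $U$ has a neighborhood $V$ and an integrable function $M$ on $[0,\infty)$ such that these derivatives, including $F$ itself, are bounded in absolute value by $M(x)$ on $V\times[0,\infty)$. Then $a\mapsto\int_0^\infty F(a,x)\,dx$ is $C^2$ on $U$.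

\begin{lemma}\label{lem:C2}
For $n\ge1$, $G$ is a $C^2$ function of $(a_0,\dots,a_n)\in(0,\infty)^{n+1}$.
\end{lemma}

\begin{proof}
With $F=p^{-2/n}$ we have
\[
\frac{\partial F}{\partial a_k}=-\frac2n\,\frac{x^k}p\,F,\qquad\frac{\partial^2F}{\partial a_k\partial a_l}=\frac2n\Big(\frac2n+1\Big)\frac{x^k}p\,\frac{x^l}p\,F .
\]
On the open set where all $a_k>\varepsilon$ we have $x^k/p\le1/a_k<1/\varepsilon$ and $p\ge\varepsilon(1+x^n)$. There $F$ and these derivatives are bounded by a constant times $(1+x^n)^{-2/n}$, which is integrable. These sets cover $(0,\infty)^{n+1}$ as $\varepsilon\to0$.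
\end{proof}

\begin{proposition}\label{prop:hessian}
For $n\ge2$ the function $\Phi_n$ is $C^2$ on $(0,\infty)^m$, and its Hessian at $\beta$ is positive definite.
\end{proposition}

\begin{proof}
The coefficients of $p_\alpha$ are affine functions of $\alpha$, so $G(p_\alpha)$ is $C^2$ by Lemma~\ref{lem:C2}, and $R(p_\alpha)$ is smooth and positive. Hence $\Phi_n$ is $C^2$. By Corollary~\ref{cor:conj}, $\beta$ is an interior minimum with value $0$, so the gradient vanishes at $\beta$. If $H$ is the Hessian there, Taylor's formula gives $\Phi_n(\beta+tv)=\frac{t^2}2v^{T}Hv+o(t^2)$ for each $v\in\mathbb R^m$. It suffices to show that $\liminf_{t\to0}t^{-2}\Phi_n(\beta+tv)>0$ for $v\ne0$.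

Fix $v\neq0$ and write $p_t:=p_{\beta+tv}=(1+x)^n+tw(x)$. The polynomial $w$ is nonzero, since $v_1,\dots,v_m$ are among its coefficients, and its coefficients at $x^0$ and $x^n$ are zero. We keep only the term $j=0$ of $\Delta$ in \eqref{eq:lower}, and we integrate only over $[0,1]$, so that the limit $t\to0$ can be taken on a compact set. For small $|t|$,
\[
\Phi_n(\beta+tv)\ \ge\ \frac{n(n+1)}{2R(p_t)^2}\cdot\frac1{2n(n-1)}\int_0^1B(t,x)^2dx,\qquad B=n\,\frac{p_t''}{p_t'}-(n-1)\,\frac{p_t'}{p_t}.
\]
The function $B$ is smooth on $[-t_0,t_0]\times[0,1]$ for small $t_0>0$, and $B(0,x)=0$. So $B(t,x)/t\to\ell(x):=\partial_tB(0,x)$ uniformly on $[0,1]$. Since $R(p_t)\to n(n+1)/2$,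
\begin{equation}\label{eq:liminf}
\liminf_{t\to0}\frac{\Phi_n(\beta+tv)}{t^2}\ \ge\ \frac1{n^2(n^2-1)}\int_0^1\ell(x)^2dx .
\end{equation}

To compute $\ell$, put $s=1+x$ and write $B=n(\log p_t')'-(n-1)(\log p_t)'$, where primes denote derivatives in $x$. At $t=0$ we have $\partial_t\log p_t'=w'/(ns^{n-1})$ and $\partial_t\log p_t=w/s^n$. Therefore
\[
\ell=\Big(\frac{w'}{s^{n-1}}\Big)'-(n-1)\Big(\frac w{s^n}\Big)'=\frac{s^2w''-2(n-1)sw'+n(n-1)w}{s^{n+1}} .
\]
The numerator is diagonal in powers of $s$. Write $w=\sum_{r=0}^{n}w_rs^r$. Since $r(r-1)-2(n-1)r+n(n-1)=(r-n)(r-n+1)$, the numerator equals $\sum_r(r-n)(r-n+1)w_rs^r$. Suppose that $\ell\equiv0$ on $[0,1]$. Then this polynomial is zero, so $w_r=0$ for $r\le n-2$ and $w=w_ns^n+w_{n-1}s^{n-1}$. The coefficient of $x^n$ gives $w_n=0$, and then $w(0)=0$ gives $w_{n-1}=0$. This contradicts $w\ne0$. Hence the continuous function $\ell$ is not identically zero on $[0,1]$, and the right side of \eqref{eq:liminf} is positive.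
\end{proof}

The span of $s^n$ and $s^{n-1}$ is the tangent plane at $(1+x)^n$ to the family $A(1+cx)^n$: the derivatives in $A$ and $c$ at $A=c=1$ are $s^n$ and $nxs^{n-1}=n(s^n-s^{n-1})$. The conditions $a_0=a_n=1$ remove exactly these two directions.

\begin{example}
Let $n=2$ and $v=1$, so that $w=x$ and $\ell=-2(1+x)^{-3}$. The right side of \eqref{eq:liminf} is $\frac1{12}\cdot\frac45\big(1-\frac1{32}\big)=\frac{31}{480}$. The true limit can be read off from Example~\ref{ex:closed}. There $g'(\varphi)\sim\varphi^4/36$, so $g(\varphi)\sim\varphi^5/180$ and $\Phi_2\sim4\theta^4/45$ as $\theta\to0$, while $t=2\cos\theta-2\sim-\theta^2$. The limit is $\frac4{45}$, which is larger than $\frac{31}{480}$.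
\end{example}

\section{Sharpness and uniqueness of the weights}\label{sec:weights}

The constant $n(n+1)/2$ in Theorem~\ref{thm:ineq} is attained, hence sharp. In the other direction nothing holds, even for palindromic polynomials.

\begin{proposition}
For $n\ge2$ there is no constant $C$ with $G(p_\alpha)R(p_\alpha)\le C$ for all $\alpha\in(0,\infty)^m$.
\end{proposition}

\begin{proof}
Fix $\alpha_2,\dots,\alpha_m$ and let $\alpha_1\to0^+$. The last term of $R$ gives $R(p_\alpha)\ge na_n/a_{n-1}=n/\alpha_1\to\infty$. For each $x\ge0$ the value $p_\alpha(x)$ is nondecreasing in $\alpha_1$, so for $\alpha_1\le1$ the integral $G(p_\alpha)$ is at least its value at $\alpha_1=1$, which is positive.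
\end{proof}

One may ask whether the weights $1,2,\dots,n$ in $R$ could be replaced by others while keeping $(1+x)^n$ as a minimizer. Among all polynomials with positive coefficients the ratios $a_k/a_{k-1}$ are independent coordinates, and the first-order condition at the minimum determines the weights.

\begin{proposition}\label{prop:weights}
Let $n\ge1$ and $c_1,\dots,c_n\in\mathbb R$. Suppose that, among all polynomials $p$ of degree $n$ with positive coefficients and $a_0=1$, the quantity $G(p)\sum_{k=1}^nc_k\,a_k/a_{k-1}$ is minimized at $p=(1+x)^n$. Then $(c_1,\dots,c_n)$ is a scalar multiple of $(1,2,\dots,n)$.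
\end{proposition}

\begin{proof}
Put $b_k=a_k/a_{k-1}$. Since $a_k=b_1\cdots b_k$, the map $p\mapsto b=(b_1,\dots,b_n)$ is a bijection from our polynomials onto $(0,\infty)^n$, and $G$ is a $C^1$ function of $b$ by Lemma~\ref{lem:C2}. Let $b^\circ$ correspond to $(1+x)^n$; then $G(b^\circ)=1$ by \eqref{eq:binomial}. Let $c=(c_1,\dots,c_n)$ and $L(b)=\sum_kc_kb_k$. If $GL$ has a minimum at the interior point $b^\circ$, its gradient vanishes there:
\begin{equation}\label{eq:grad}
c+L(b^\circ)\,\nabla G(b^\circ)=0 .
\end{equation}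
By Theorem~\ref{thm:ineq} this applies to the weights $c_k=k$, for which $L(b^\circ)=n(n+1)/2$ by \eqref{eq:binomial}. This determines the gradient:
\[
\nabla G(b^\circ)=-\frac2{n(n+1)}\,(1,2,\dots,n).
\]
For weights $c$ as in the statement, \eqref{eq:grad} now gives $c=\frac{2L(b^\circ)}{n(n+1)}\,(1,2,\dots,n)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Hidden structure and uniqueness of solution in a nonlinear system of geometric origin}, \texttt{https://deleo.website/sys.pdf}.
\end{thebibliography}
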